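# Non-Radon Borel extensions of the product of two Radon measures on compact spaces

## 1. When one factor has a countable base

Start with $X_1=X_2=[0,1]$, both with Lebesgue measure. The product measure is defined on the $\sigma$-field generated by measurable rectangles. Every open subset of the square is a countable union of open rectangles, so this $\sigma$-field already contains all Borel sets, and there is nothing to extend. We first make precise what "extend" means in general, and then see how far this argument goes.

All measures here are countably additive and finite. For a topological space $X$, $\mathcal B(X)$ is its Borel $\sigma$-field, and a Borel measure is a measure on $\mathcal B(X)$.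

**Definition (Radon).** A nonnegative Borel measure $\mu$ on $X$ is Radon if for every $B\in\mathcal B(X)$ and $\varepsilon>0$ there is a compact $K\subset B$ with $\mu(B\setminus K)<\varepsilon$.

**Definition ($\tau$-additive).** A nonnegative Borel measure $\mu$ is $\tau$-additive if $\mu(\bigcup_\alpha U_\alpha)=\lim_\alpha\mu(U_\alpha)$ for every increasing net $\{U_\alpha\}$ of open sets.

A Radon measure on a Hausdorff space is $\tau$-additive: a compact $K\subset\bigcup_\alpha U_\alpha$ with almost full measure in the union lies in a single $U_\alpha$, because the net increases.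

Let $X_1,X_2$ be compact Hausdorff spaces with nonnegative Radon measures $\mu_1,\mu_2$. The product $\mu_1\otimes\mu_2$ is defined on $\mathcal B(X_1)\otimes\mathcal B(X_2)\subset\mathcal B(X_1\times X_2)$, and the inclusion may be strict. We recall, and use throughout, the following fact.

**Fact (the $\tau$-additive extension).** $\mu_1\otimes\mu_2$ has a unique extension to a $\tau$-additive measure $\mu$ on $\mathcal B(X_1\times X_2)$. This $\mu$ is Radon, and $\mu(B)=\int\mu_1(B_{x_2})\,\mu_2(dx_2)=\int\mu_2(B_{x_1})\,\mu_1(dx_1)$ for every Borel $B$, where $B_{x_1}=\{x_2:(x_1,x_2)\in B\}$, $B_{x_2}=\{x_1:(x_1,x_2)\in B\}$, and the integrands are measurable for $\mu_2$ and $\mu_1$ respectively.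

**Proposition 1.** Suppose that (a) $X_2$ has a countable base, or (b) $\mu_1$ is concentrated on a countable set. Then $\mu$ is the only extension of $\mu_1\otimes\mu_2$ to a nonnegative Borel measure on $X_1\times X_2$. In particular every such extension is Radon.

*Proof.* (a) Let $(V_n)$ be a countable base of $X_2$, and let $O\subset X_1\times X_2$ be open. Let $U_n$ be the union of all open $U\subset X_1$ with $U\times V_n\subset O$. Then $U_n$ is open, $U_n\times V_n\subset O$, and $O=\bigcup_nU_n\times V_n$. So $O\in\mathcal B(X_1)\otimes\mathcal B(X_2)$, the two $\sigma$-fields coincide, and the extension is unique.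

(b) Let $P$ be countable with $\mu_1(X_1\setminus P)=0$, let $\nu$ be an extension, and let $B$ be Borel. The part of $B$ in $(X_1\setminus P)\times X_2$ has $\nu$-measure $0$. For $p\in P$ we have $B\cap(\{p\}\times X_2)=\{p\}\times B_p$ with $B_p$ Borel in $X_2$; this is a measurable rectangle. Hence $\nu(B)=\sum_{p\in P}\mu_1(\{p\})\mu_2(B_p)$, which does not depend on $\nu$. $\square$

What changes in general? An open set $O\subset X_1\times X_2$ is still a union of open rectangles, but possibly of uncountably many, with no countable subunion doing the job. Nothing then tells a countably additive extension what value to take on $O$. In *Measures On Topological Spaces* (doi:10.1007/bf02432851) the following is an open question: can there also be non-Radon Borel extensions of the product of two Radon measures on compact spaces? We show that the answer is yes, in ZFC with no further hypothesis.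

## 2. Where an extension can differ from $\mu$

**Proposition 2.** Let $\nu$ be a nonnegative Borel measure on $X_1\times X_2$ extending $\mu_1\otimes\mu_2$.
(a) $\nu(O)\ge\mu(O)$ for every open $O$.
(b) If $C$ is compact, $O$ is open and $C\subset O$, then $\nu(C)\le\mu(O)$.
(c) $\nu$ is Radon if and only if $\nu(O)=\mu(O)$ for all open $O$, and this holds if and only if $\nu=\mu$.

*Proof.* Let $Q$ range over the finite unions of open rectangles contained in $O$. These belong to $\mathcal B(X_1)\otimes\mathcal B(X_2)$, so $\nu(Q)=\mu(Q)$. They form an increasing net with union $O$, so $\mu(O)=\sup_Q\mu(Q)=\sup_Q\nu(Q)\le\nu(O)$. This is (a). A compact $C\subset O$ is contained in some such $Q$, so $\nu(C)\le\nu(Q)=\mu(Q)\le\mu(O)$, which is (b). If $\nu$ is Radon, then (b) gives $\nu(O)\le\mu(O)$, and with (a) we get equality on all open sets. These form a $\pi$-system containing the whole space and generating the Borel sets, so $\nu=\mu$. Conversely $\mu$ is Radon. $\square$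

So we need an open set $W$, a very large union of rectangles, with $\nu(W)>\mu(W)$. All its finite subunions must be small, and yet a countably additive measure must find it large. On a single space this is possible.

**Example (a Borel measure that is not $\tau$-additive).** On the compact space $[0,\omega_1]$ put $\delta(B)=1$ if $B\cap\omega_1$ contains a closed unbounded subset of $\omega_1$, and $\delta(B)=0$ otherwise. Countable intersections of closed unbounded sets are closed unbounded. So the sets $B$ such that $B\cap\omega_1$ or $\omega_1\setminus B$ contains a closed unbounded set form a $\sigma$-field, on which $\delta$ is a $0$–$1$ measure. A closed $B$ belongs to it: either $B\cap\omega_1$ is unbounded, or it misses a final segment. So $\delta$ is a Borel measure. The open set $\omega_1$ has measure $1$, but it is the increasing union of the sets $[0,\alpha)$, each of measure $0$, and each compact subset of $\omega_1$ is contained in one of these.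

In our problem $\nu$ has Radon marginals, so such behavior must be invisible on every rectangle. What we borrow from the example is the quantifier "for all sufficiently large indices", where "sufficiently large" is stable under countably many demands. The result is the following.

**Theorem 3 (ZFC).** There are compact Hausdorff spaces $X_1,X_2$, Radon probability measures $\mu_1,\mu_2$ on them, a Borel probability measure $\nu$ on $X_1\times X_2$ extending $\mu_1\otimes\mu_2$, and open sets $W_0\supset W_1\supset\cdots$ in $X_1\times X_2$ such that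
$$\nu(W_k)=1\ \ \forall k,\qquad \mu(W_k)\to0,\qquad \nu(C)\le\mu(W_k)\ \text{ for every compact } C\subset W_k,$$
where $\mu$ is the $\tau$-additive extension. In particular $\nu$ is not Radon.

## 3. Rectangles at $x$ inside a small open set

We want points $z$, carrying $\nu$, that have small rectangular neighborhoods. The model for these rectangles lives in $2^\omega\times2^\omega$.

**Notation.** $\omega=\{0,1,\dots\}$. For $s\ne s'$ in $2^\omega$, $\Delta(s,s')=\min\{n:s_n\ne s'_n\}$. $[\sigma]$ is the cylinder of a finite sequence $\sigma$, and $s|l=(s_0,\dots,s_{l-1})$. Points of $2^\omega\times2^\omega$ are $x=(u,v)$, with $x_n=(u_n,v_n)\in\{00,01,10,11\}$. We write $x'=(u',v')$ and $x_i=(u_i,v_i)$; then $u_{i,n}$ is the $n$-th coordinate of $u_i$, and $x_{i,n}=(u_{i,n},v_{i,n})$. $x|l=x'|l$ means $x_n=x'_n$ for all $n<l$. Note that $\{s:\Delta(u,s)=n\}$ is a cylinder of length $n+1$: the beginning $u|n$ followed by $1-u_n$.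

**The measure.** Let $a_n=\frac1{n+2}$, let $\lambda$ be the product measure on $2^\omega$ with $\lambda\{s:s_n=1\}=a_n$, and $m=\lambda\otimes\lambda$. Since $a_n\le\frac12$, a point has mass at most $\prod_n(1-a_n)=\prod_n\frac{n+1}{n+2}=0$, so $\lambda$ is nonatomic. A set is called *$m$-null* if it is contained in a Borel set of $m$-measure $0$. Put
$$V_k=\{(s,t):\exists n\ge k,\ s_n=t_n=1\},\qquad m(V_k)\le\sum_{n\ge k}a_n^2\to0 .$$
The set $V_k$ is open.

**The sets $\Omega^N$.** Let $\Omega^N$ be the set of $x$ with $x_n\ne11$ for all $n\ge N$ and, if $N\ge1$, $x_{N-1}=11$. These sets are compact and pairwise disjoint. By Borel–Cantelli, $\Omega^*=\bigcup_N\Omega^N$ has $m(\Omega^*)=1$. For $x\in\Omega^N$ write $N(x)=N$. A point of $\Omega^N$ is not in $V_k$ for $k\ge N$.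

**The basic rectangles.** For $x=(u,v)\in\Omega^*$ let
$$A^k_x=\{s\ne u:\ n=\Delta(u,s)\ge\max(k,N(x)),\ v_n=1\},\qquad B^k_x=\{t\ne v:\ n=\Delta(v,t)\ge\max(k,N(x)),\ u_n=1\}.$$
If $s\in A^k_x$ and $n=\Delta(u,s)$, then $x_n\ne11$ and $v_n=1$, so $u_n=0$ and $s_n=1$. Likewise, if $t\in B^k_x$ and $n=\Delta(v,t)$, then $u_n=1$, $v_n=0$ and $t_n=1$. We claim
$$A^k_x\times B^k_x\subset V_k. \tag{1}$$
Indeed, let $n=\Delta(u,s)$ and $n'=\Delta(v,t)$. Both are $\ge k$, and $n\ne n'$ because $v_n=1$ and $v_{n'}=0$. If $n<n'$, then $t_n=v_n=1=s_n$. If $n'<n$, then $s_{n'}=u_{n'}=1=t_{n'}$.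

**Example.** Let $N(x)=0$ and let $x$ begin with $00,01,10,01$, so $u=0010\dots$ and $v=0101\dots$. Looking only at $n\le3$, $A^0_x$ contains the cylinders $[01]$ and $[0011]$, and $B^0_x$ contains $[011]$. Points of $[01]\times[011]$ have $11$ at coordinate $1$, and points of $[0011]\times[011]$ have $11$ at coordinate $2$, although $x$ itself never shows $11$.

## 4. One point over each $x$: the discreteness obstruction

Here is a first plan. Enlarge $2^\omega$ to compact spaces $X_1,X_2$ with continuous maps $f_i:X_i\to2^\omega$ carrying $\mu_i$ to $\lambda$. For the $x$ in a suitable set $\Gamma\subset\Omega^*$, add a point $z_x$ over $x$ with neighborhoods $P^k_x\times R^k_x$ that equal $f_1^{-1}(A^k_x)\times f_2^{-1}(B^k_x)$ up to measure $0$. Let $\nu$ be the image of $m$, suitably interpreted on $\Gamma$, under $x\mapsto z_x$. The set $W_k=\bigcup_xP^k_x\times R^k_x$ would then have $\nu(W_k)=1$, while by (1) and $\tau$-additivity $\mu(W_k)\le m(V_k)$.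

Here is where this stops. The neighborhoods one gets are such that $z_{x'}\in P^k_x\times R^k_x$ with $x'\ne x$ happens only if $(u',v')\in A^k_x\times B^k_x$. Suppose so, and suppose $\nu(O)=\mathbf n(\{x\in\Gamma:z_x\in O\})$ for some probability measure $\mathbf n$ on a $\sigma$-field of subsets of $\Gamma$. If $x,x'\in\Gamma\cap\Omega^N$ are different, then $x'\notin V_N\supset A^N_x\times B^N_x$, so $z_{x'}\notin P^N_x\times R^N_x$. Hence for every $T\subset\Gamma\cap\Omega^N$ the open set $\bigcup_{x\in T}P^N_x\times R^N_x$ contains $z_x$, $x\in\Gamma\cap\Omega^N$, exactly when $x\in T$. So $\mathbf n$ is defined on all subsets of $\Gamma\cap\Omega^N$; here $\Gamma\cap\Omega^N$ itself is measurable because it is $\Gamma\cap f(\cdot)^{-1}$ of a Borel set, that is, $\{x\in\Gamma:z_x\in(f_1\times f_2)^{-1}(\Omega^N)\}$. And $\mathbf n$ vanishes on points, since $\mathbf n(\{x\})\le\nu(f_1^{-1}[u|l]\times X_2)=\lambda([u|l])\to0$. Some $\Gamma\cap\Omega^N$ has positive measure. By Ulam's theorem, a nonzero finite measure defined on all subsets of a set of cardinality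 at most $\aleph_1$ cannot vanish on points. So under the continuum hypothesis the plan is impossible, and it cannot give a theorem of ZFC. The points $z_x$ are too isolated: too many sets are traces of open sets.

## 5. Limits of prescribed countable sets, mixed rectangles, and flips

The points must not be isolated. Suppose $R$ is the set of indices of those points that lie in a given closed set. Take a countable $D\subset R$ whose projection to $2^\omega\times2^\omega$ is dense in that of $R$. If almost every point $z$ over the closure of that projection is a limit of points with index in $D$, then $z$ also lies in the closed set. So, up to measure $0$, membership in the closed set is decided by a closed condition on $x$, and is measurable. Two difficulties arise.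

**First difficulty: smallness.** Suppose the points over $x_i$, with $x_i\to x$, converge to the point over $x$. Then neighborhoods of the latter contain neighborhoods of the former, which may lie over $[u_i|k_i]$ and $[v_i|k_i]$. So the rectangle at $x$ contains mixed rectangles, for instance with one side inside $[u_i|k_i]$ and the other side near $v$. Let $x,x_i\in\Omega^N$ and $N\le k\le k_i$. When is $[u_i|k_i]\times[v|k_i]\subset V_k$? Exactly when $u_{i,n}=v_n=1$ for some $n\in[k,k_i)$; otherwise continue both sequences by zeros. As $x_n,x_{i,n}\ne11$, this means $x_n=01$ and $x_{i,n}=10$. Similarly $[u|k_i]\times[v_i|k_i]\subset V_k$ if and only if some $n\in[k,k_i)$ has $x_n=10$ and $x_{i,n}=01$. So it is natural to require that $x_i$ differ from $x$ by exchanges $01\to10$ and $10\to01$, both occurring. We must show that such $x_i$ can be found inside a given set.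

**Second difficulty: too many sets $D$.** A sequence of points can meet only countably many members of a disjoint family of countable sets, but every countable $D$ may be needed. So over each $x$ we put many points $(x,M)$, where the countable set $M$ lists the sets $D$ that this point has to respect. Section 6 sets this up.

We now treat the first difficulty.

**Conditional probabilities.** Let $[\tau]$ be a cylinder of length $r\ge N$ in $(2^\omega)^2$ that meets $\Omega^N$. Then
$$\Omega^N\cap[\tau]=\{x:x|r=\tau,\ x_n\ne11\ \forall n\ge r\},$$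
since the conditions at coordinates below $r$ are conditions on $\tau$. On this set, $m$ is a positive constant times the product over $n\ge r$ of the probabilities on $\{00,10,01\}$ that give $10$ and $01$ mass
$$b_n=\frac{a_n(1-a_n)}{1-a_n^2}=\frac{a_n}{1+a_n}=\frac1{n+3}$$
each. The constant is $m([\tau])\prod_{n\ge r}(1-a_n^2)$, which is positive because $\sum a_n^2<\infty$.

**Intervals and flips.** As $\sum b_n=\infty$, we can fix consecutive finite intervals $I_0,I_1,\dots$ partitioning $\omega$ with $\sum_{n\in I_j}b_n\ge4$. The *flip* on $I$ exchanges $10\leftrightarrow01$ at all coordinates in $I$ and leaves $00$, $11$ and all other coordinates unchanged. For instance, if $x$ shows $10,00,01$ on $I$, its flip shows $01,00,10$.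

**Lemma 4.** Let $F\subset\Omega^N$ be Borel, $m(F)>0$, $l\in\omega$, and let $\mathcal I$ be an infinite set of intervals $I_j$. There are $I\in\mathcal I$ with $\min I\ge\max(l,N)$ and $x,x'\in F$ such that $x'$ is the flip of $x$ on $I$, and both symbols $10,01$ occur among $x_n$, $n\in I$.

*Proof.* The purpose of the first part is to find a cylinder nearly filled by $F$. Choose a relatively open $O\subset\Omega^N$ with $F\subset O$ and $0.9\,m(O)<m(F)$. It is a countable disjoint union of sets $[\tau]\cap\Omega^N$ with $|\tau|\ge\max(l,N)$. If $m(F\cap[\tau])\le0.9\,m(\Omega^N\cap[\tau])$ for all of them, then summing gives $m(F)\le0.9\,m(O)$, a contradiction. So for some $\tau$ we have $m(F\cap[\tau])>0.9\,m(\Omega^N\cap[\tau])$, and in particular $m(\Omega^N\cap[\tau])>0$.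

Now choose $I\in\mathcal I$ with $\min I\ge|\tau|$. As $10$ and $01$ have equal mass, the flip $g$ on $I$ is an $m$-preserving involution of $\Omega^N\cap[\tau]$. Relative to $\Omega^N\cap[\tau]$, the set where both symbols occur on $I$ has measure at least $1-2\prod_{n\in I}(1-b_n)\ge1-2e^{-4}>0.9$, and $F$ and $g^{-1}(F)$ have measure greater than $0.9$ each. The three complements together have relative measure below $0.3$, so the three sets have a common point $x\in[\tau]$. Put $x'=g(x)$. $\square$

## 6. Hereditarily countable sets as indices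

**Definition (hereditarily countable).** A set is hereditarily countable if its transitive closure is countable. $HC$ is the set of all hereditarily countable sets.

For example, $\omega$, every element of $2^\omega$ (a countable set of pairs of integers), and every countable set of elements of $2^\omega$ are in $HC$; the set $2^\omega$ is not. Standard facts: $|HC|=2^{\aleph_0}=\mathfrak c$; $2^\omega\subset HC$; every countable subset of $HC$ is an element of $HC$; every element of $HC$ is a countable subset of $HC$; $HC$ is closed under (Kuratowski) ordered pairs. Recall $\operatorname{rank}(a)=\sup\{\operatorname{rank}(b)+1:b\in a\}$, so elements have smaller rank than the set.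

**Almost disjoint labels.** Points over the same $x$ with different $M$ will have to be separated. Fix infinite sets $S_M\subset\omega$ ($M\in HC$) with $S_M\cap S_{M'}$ finite for $M\ne M'$. Such a family of size $\mathfrak c$ exists: in the countable set of finite $0$–$1$ sequences take, for each $s\in2^\omega$, the set of its beginnings $s|l$; two different branches share only finitely many. Put
$$L^0_M=\bigcup_{j\in S_M}I_{2j},\qquad L^1_M=\bigcup_{j\in S_M}I_{2j+1},\qquad L_M=L^0_M\cup L^1_M .$$
Then $L^0_M\cap L^1_M=\emptyset$, and $L_M\cap L_{M'}$ is finite for $M\ne M'$. The even blocks $L^0_M$ are for the basic rectangles; the odd blocks $L^1_M$ are for the limits.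

**Definition (the relation $C_M$).** $C_M$ is the set of pairs $(x,x')\in\bigcup_N\Omega^N\times\Omega^N$ for which there is $j\in S_M$ with $q:=\min I_{2j+1}\ge N(x)$ and $x|q=x'|q$, and there are $n,n'\in I_{2j+1}$ with $x_n=x'_{n'}=10$ and $x'_n=x_{n'}=01$.

For instance, if $x,x'\in\Omega^N$ are flips of each other on $I_{2j+1}$, $j\in S_M$, $\min I_{2j+1}\ge N$, and both symbols occur in $x$ on that interval, then $(x,x')\in C_M$. In general $x$ and $x'$ first differ inside $I_{2j+1}$, so $j$ is unique; and as $u_n\ne u'_n$, $v_n\neq v'_n$ at some $n\in I_{2j+1}$, both $\Delta(u,u')$ and $\Delta(v,v')$ lie in $I_{2j+1}$. The defining condition for a given $j$ involves finitely many coordinates, so $C_M\cap(\Omega^N\times\Omega^N)$ is relatively open in $\Omega^N\times\Omega^N$.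

**The basic sets with label $M$.** For $x\in\Omega^*$ let
$$A^k_{x,M}=\{s\in A^k_x:\Delta(u,s)\in L^0_M\},\qquad B^k_{x,M}=\{t\in B^k_x:\Delta(v,t)\in L^0_M\}.$$
They are unions of cylinders $\{s:\Delta(u,s)=n\}$ (respectively $\{t:\Delta(v,t)=n\}$), hence open. If $s\in A^k_{x,M}$ and $n=\Delta(u,s)$, then $v_n=1$, $u_n=0$, $s_n=1$. If $t\in B^k_{x,M}$ and $n=\Delta(v,t)$, then $u_n=1$, $v_n=0$, $t_n=1$.

**Symmetry.** The exchange $(u,v)\mapsto(v,u)$ preserves $m$, each $\Omega^N$, each $V_k$, and $C_M$ (with $n,n'$ interchanged), and it interchanges the definitions of $A$ and $B$. Everything below is symmetric in this sense, so statements about $B,v$ (and later $p_2$) follow in the same way as those about $A,u$ (and $p_1$).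

The next lemma says that almost every $x$ meets a given demand: limits from a given closed set exist, and the basic sets are thick in a given Borel set. The second part will force $\nu$ to have the right marginals.

**Lemma 5.** Let $M\in HC$.
(a) If $F\subset\Omega^N$ is closed, then for all $x\in F$ outside a Borel $m$-null set: for all $l$ there is $x'\in F$ with $x'|l=x|l$ and $(x,x')\in C_M$.
(b) If $E\subset2^\omega$ is Borel, then for all $x=(u,v)\in\Omega^*$ outside a Borel $m$-null set: $u\in E\Rightarrow\lambda(E\cap A^k_{x,M})>0$ for all $k$, and $v\in E\Rightarrow\lambda(E\cap B^k_{x,M})>0$ for all $k$.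

*Proof.* (a) Fix $l$ and let $F_l$ be the set of $x\in F$ with no such $x'$. Its complement in $F$ is the projection of a relatively open subset of $F\times F$, so $F_l$ is closed. If $m(F_l)>0$, apply Lemma 4 to $F_l$ with $\mathcal I=\{I_{2j+1}:j\in S_M\}$. It gives $x,x'\in F_l\subset F$ that are flips of each other on some $I_{2j+1}$, $j\in S_M$, with $\min I_{2j+1}\ge\max(l,N)$ and both symbols occurring. Then $x|l=x'|l$ and $(x,x')\in C_M$, contradicting $x\in F_l$. So $m(F_l)=0$ for every $l$, and $\bigcup_lF_l$ is the exceptional set.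

(b) By symmetry consider $u$. Discard the thin part of $E$: let $E^*=\{s\in E:\lambda(E\cap[s|r])>0\ \forall r\}$. The set $E\setminus E^*$ is the part of $E$ covered by the countably many cylinders $[\sigma]$ with $\lambda(E\cap[\sigma])=0$. So $E^*$ is Borel and $\lambda(E\setminus E^*)=0$. Fix $N,l$ and let
$$G=\{x\in\Omega^N:u\in E^*,\ \lambda(E\cap A^l_{x,M})=0\}.$$
It is Borel, because on $\Omega^N$
$$\lambda(E\cap A^l_{x,M})=\sum_{n\in L^0_M,\ n\ge\max(l,N)}1_{\{v_n=1\}}\,\lambda\big(E\cap\{s:\Delta(u,s)=n\}\big),$$
and each summand depends on finitely many coordinates of $x$. Suppose $m(G)>0$. Lemma 4 with $\mathcal I=\{I_{2j}:j\in S_M\}$ gives $x,x'\in G$ that are flips of each other on some $I\in\mathcal I$ with $\min I\ge\max(l,N)$, both symbols occurring. Let $n$ be the first coordinate in $I$ with $x_n\ne00$. After interchanging $x$ and $x'$ if necessary, $x_n=01$ and $x'_n=10$. Since $x,x'$ agree below $n$, $\Delta(u,u')=n\in L^0_M$. Also $n\ge\max(l,N)$ and $v_n=1$, so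
$$[u'|(n+1)]=\{s:\Delta(u,s)=n\}\subset A^l_{x,M}.$$
Since $u'\in E^*$, we get $\lambda(E\cap A^l_{x,M})>0$, contradicting $x\in G$. So $m(G)=0$ for all $N,l$. The set $\{x:u\in E\setminus E^*\}$ is also $m$-null. Outside the union of these countably many Borel null sets the assertion for $u$ holds. $\square$

The last preparation allows us to recover $x$ from $u$ alone, or from $v$ alone, on a set that is still large.

**Lemma 6.** There is $\Gamma\subset\Omega^*$ which meets every compact $F\subset\Omega^*$ with $m(F)>0$ and on which both maps $(u,v)\mapsto u$ and $(u,v)\mapsto v$ are injective.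

*Proof.* Enumerate these compact sets as $(F_\xi)_{\xi<\mathfrak c}$. Suppose $x_\eta=(u_\eta,v_\eta)$ are chosen for $\eta<\xi$. By Fubini, the Borel set $\{u:\lambda((F_\xi)_u)>0\}$ has positive measure. Since $\lambda$ is nonatomic, it is uncountable, and an uncountable Borel subset of $2^\omega$ has cardinality $\mathfrak c$. Choose $u_\xi$ in it different from all $u_\eta$, $\eta<\xi$. Then $(F_\xi)_{u_\xi}$ has positive $\lambda$-measure, so it also has cardinality $\mathfrak c$. Choose $v_\xi$ in it different from all $v_\eta$, $\eta<\xi$. Put $\Gamma=\{(u_\xi,v_\xi):\xi<\mathfrak c\}$. $\square$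

## 7. The recursion on the rank of $M$

Fix a surjection $c\mapsto E_c$ from $2^\omega$ onto the Borel subsets of $2^\omega$. By recursion on the rank of $M\in HC$ we define $\Gamma_M\subset\Gamma$ and, for $y=(x,M)$ with $x=(u,v)\in\Gamma_M$, decreasing sequences $A^k_y,B^k_y\subset2^\omega$ and $N^k_y\subset Y$ ($k\in\omega$), where
$$Y=\{(x,M):M\in HC,\ x\in\Gamma_M\}\subset HC,\qquad p(x,M)=x,\quad p_1(x,M)=u,\quad p_2(x,M)=v.$$
The point with index $y$ will have neighborhoods in the two factors lying over $A^k_y$ and $B^k_y$, up to measure $0$, and $N^k_y$ lists the other indices that must belong to these neighborhoods.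

**Step 1: the set $\Gamma_M$.** This step selects the $x$ that satisfy all demands listed in $M$. Let $\mathcal D_M$ be the set of those $D\in M$ that are nonempty (necessarily countable) subsets of $Y$ with $p(D)\subset\Omega^N$ for some $N$. If $(x',M')\in D\in M$, then $\operatorname{rank}M'<\operatorname{rank}M$, so only earlier stages are used. Let $\Gamma_M$ be the set of $x=(u,v)\in\Gamma$ such that

* (i) for each $D\in\mathcal D_M$ with $p(D)\subset\Omega^{N(x)}$ and $x\in\overline{p(D)}$, and each $l$, there is $x'\in p(D)$ with $x'|l=x|l$ and $(x,x')\in C_M$;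
* (ii) for each $c\in M\cap2^\omega$ and all $k$: $u\in E_c\Rightarrow\lambda(E_c\cap A^k_{x,M})>0$, and $v\in E_c\Rightarrow\lambda(E_c\cap B^k_{x,M})>0$.

**Example.** $\Gamma_\emptyset=\Gamma$. If a singleton $\{(x',M')\}$ with $x'\in\Gamma_{M'}$ is an element of $M$, then $x'\notin\Gamma_M$: for $x=x'$ condition (i) would require $(x',x')\in C_M$, which is false.

The next lemma checks that the demands leave enough points.

**Lemma 7.** For each $M\in HC$ there is a Borel $\Omega_M\subset\Omega^*$ with $m(\Omega_M)=1$ and $\Gamma\cap\Omega_M\subset\Gamma_M$. Consequently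
$$\text{every Borel }H\subset2^\omega\times2^\omega\text{ with }m(H)>0\text{ meets }\Gamma_M. \tag{2}$$

*Proof.* $M$ is countable, so (i) and (ii) are countably many requirements, and it suffices to find a Borel null exceptional set for each. For $D$ in (i) with $p(D)\subset\Omega^N$, apply Lemma 5(a) to $F=\overline{p(D)}\subset\Omega^N$. Outside a null set, every $x\in F$ has, for every $l$, some $x'\in F$ with $x'|l=x|l$ and $(x,x')\in C_M$. These two conditions persist on a neighborhood of $x'$ in $\Omega^N$, so $x'$ can be taken in the dense subset $p(D)$ of $F$. For (ii) apply Lemma 5(b) with $E=E_c$. This gives $\Omega_M$. If $m(H)>0$, then $H\cap\Omega_M$ contains a compact set of positive measure; this is a subset of $\Omega^*$, so it meets $\Gamma$ by Lemma 6, and the common point is in $\Gamma\cap\Omega_M\subset\Gamma_M$. $\square$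

**Step 2: the approximating sequence.** This step chooses the points that are to converge to the point with index $y$. Let $y=(x,M)$, $x=(u,v)\in\Gamma_M$, $N=N(x)$, and
$$\mathcal D_y=\{D\in\mathcal D_M:p(D)\subset\Omega^N,\ x\in\overline{p(D)}\},$$
a countable set. If $\mathcal D_y=\emptyset$, let $\mathcal J=\emptyset$. Otherwise let $\mathcal J=\omega$, and let $D_0,D_1,\dots$ list $\mathcal D_y$ with each element occurring infinitely often. Given $k_0,\dots,k_{i-1}$, put
$$l_i=\max\{i,N,k_0,\dots,k_{i-1}\}.$$
By (i) choose $y_i\in D_i$ such that $x_i:=p(y_i)$ satisfies $x_i|l_i=x|l_i$ and $(x,x_i)\in C_M$. Let $J_i=I_{2j+1}$ ($j\in S_M$) be the interval witnessing this, and $k_i=1+\max J_i$. The points $x,x_i$ agree below $\min J_i$ and below $l_i$, and both their $u$-parts and their $v$-parts differ somewhere in $J_i$. Hence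
$$d_i:=\Delta(u,u_i),\quad d'_i:=\Delta(v,v_i)\ \in\ J_i\cap[l_i,k_i),\qquad k_i>l_i\ge k_{i'}\ (i'<i). \tag{3}$$
So $d_i\ge l_i\ge k_{i'}>d_{i'}$ for $i'<i$: the sequences $(d_i)$ and $(d'_i)$ are strictly increasing. By definition of $C_M$ there are $n\in J_i$ with $x_n=01,\ x_{i,n}=10$, and $n\in J_i$ with $x_n=10,\ x_{i,n}=01$. All such $n$ lie in $[l_i,k_i)$, as $x$ and $x_i$ agree below $l_i$.

**Step 3: the sets.** Now we let $y$ inherit the sets of the $y_i$. With $i$ ranging over $\mathcal J$, put
$$A^k_y=A^k_{x,M}\cup\bigcup_{i\ge k}A^{k_i}_{y_i},\qquad B^k_y=B^k_{x,M}\cup\bigcup_{i\ge k}B^{k_i}_{y_i},\qquad N^k_y=\{y\}\cup\bigcup_{i\ge k}N^{k_i}_{y_i}.$$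
The second components of the $y_i$ have smaller rank than $M$, so the sets on the right are already defined. By induction on rank, $A^k_y,B^k_y$ are open, $N^k_y$ is countable, and all three decrease in $k$. The set $N^k_y$ is the same for both factors. For example, if $y=(x,\emptyset)$, then $\mathcal J=\emptyset$, $A^k_y=A^k_{x,\emptyset}$ and $N^k_y=\{y\}$.

**The boxes $Q_i$.** Put $Q_i=[u_i|k_i]$. Since $d_i<k_i$, every $s\in Q_i$ has $\Delta(u,s)=d_i$. Hence $u\notin Q_i$, and the $Q_i$ are pairwise disjoint because the $d_i$ are distinct. As $d_i\in J_i\subset L^1_M$, also $Q_i\cap A^0_{x,M}=\emptyset$: points of $A^0_{x,M}$ have $\Delta(u,s)\in L^0_M$. The boxes $[v_i|k_i]$ have the same properties with $v,d'_i,B^0_{x,M}$.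

Throughout Sections 8 and 9, "induction" means induction on the rank of the second component of $y$, with the statement assumed for all $y_i$.

## 8. The inherited rectangles stay inside $V_k$

**(P1)** $A^k_y\subset[u|k]$, $B^k_y\subset[v|k]$, $p_1(N^k_y)\subset[u|k]$, $p_2(N^k_y)\subset[v|k]$.

*Proof.* This localizes everything near $u$ and $v$. We have $A^k_{x,M}\subset[u|k]$ by definition, and $p_1(y)=u$. For $i\ge k$, by induction $A^{k_i}_{y_i}$ and $p_1(N^{k_i}_{y_i})$ are contained in $[u_i|k_i]=Q_i$, and points $s\in Q_i$ have $\Delta(u,s)=d_i\ge l_i\ge i\ge k$. The rest follows by symmetry. $\square$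

So $A^{k_i}_{y_i}\subset Q_i$ and $p_1(N^{k_i}_{y_i})\subset Q_i$. With the properties of the boxes we can read off what lies in a box:
$$A^k_y\cap Q_i=\begin{cases}A^{k_i}_{y_i}&i\ge k\\ \emptyset&i<k,\end{cases}\qquad N^k_y\cap p_1^{-1}(Q_i)=\begin{cases}N^{k_i}_{y_i}&i\ge k\\ \emptyset&i<k,\end{cases} \tag{4}$$
and analogously for $B,p_2,[v_i|k_i]$.

**(P2)** If $s\in A^k_y$ or $s\in p_1(N^k_y\setminus\{y\})$, then $s\ne u$, $\Delta(u,s)\in L_M$ and $\Delta(u,s)\ge k$. The same holds for $B,p_2,v$.

*Proof.* This says that the label $M$ can be read from where the sets of $y$ branch off; it will separate points over the same $x$. Either $s\in A^k_{x,M}$, where the claim holds by definition, or $s\in Q_i$ with $i\ge k$, and then $\Delta(u,s)=d_i\in L^1_M$ and $d_i\ge l_i\ge k$. $\square$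

**(P3)** $A^k_y\times B^k_y\subset V_k$.

*Proof.* This is the smallness of $\mu(W_k)$. We use induction. Let $(s,t)\in A^k_y\times B^k_y$. In each of five cases we find a coordinate $\ge k$ at which $s$ and $t$ are both $1$.

**Case 1: $s\in A^k_{x,M}$, $t\in B^k_{x,M}$.** As $A^k_{x,M}\subset A^k_x$ and $B^k_{x,M}\subset B^k_x$, this is (1).

**Case 2: $s\in A^{k_i}_{y_i}$, $t\in B^{k_i}_{y_i}$, $i\ge k$.** By induction $(s,t)\in V_{k_i}\subset V_k$, as $k_i>l_i\ge i\ge k$.

**Case 3: $s\in A^{k_i}_{y_i}\subset[u_i|k_i]$, $t\in B^{k_j}_{y_j}\subset[v_j|k_j]$, $i\ne j$, both $\ge k$.** Let $i<j$. Then $\Delta(v,t)=d'_j\ge l_j\ge k_i$, so $t|k_i=v|k_i$. Take $n\in J_i$ with $x_n=01$, $x_{i,n}=10$. Then $s_n=u_{i,n}=1$ and $t_n=v_n=1$, and $n\ge l_i\ge k$. Let $j<i$. Then $\Delta(u,s)=d_i\ge l_i\ge k_j$, so $s|k_j=u|k_j$. Take $n\in J_j$ with $x_n=10$, $x_{j,n}=01$. Then $s_n=u_n=1$ and $t_n=v_{j,n}=1$, and $n\ge l_j\ge k$.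

**Case 4: $s\in A^{k_i}_{y_i}\subset[u_i|k_i]$, $i\ge k$, and $t\in B^k_{x,M}$.** Let $n'=\Delta(v,t)\in L^0_M$, $n'\ge k$. Then $u_{n'}=t_{n'}=1$, and $n'\notin J_i$ because $J_i\subset L^1_M$. If $n'<\min J_i$, then $s_{n'}=u_{i,n'}=u_{n'}=1=t_{n'}$, since $x,x_i$ agree below $\min J_i$. If $n'>\max J_i$, then $t$ agrees with $v$ on $J_i$. Take $n\in J_i$ with $x_n=01$, $x_{i,n}=10$. Then $s_n=u_{i,n}=1$ and $t_n=v_n=1$, and $n\ge l_i\ge k$.

**Case 5: $s\in A^k_{x,M}$, $t\in B^{k_i}_{y_i}\subset[v_i|k_i]$, $i\ge k$.** Let $n'=\Delta(u,s)\in L^0_M$, $n'\ge k$. Then $v_{n'}=s_{n'}=1$ and $n'\notin J_i$. If $n'<\min J_i$, then $t_{n'}=v_{i,n'}=v_{n'}=1=s_{n'}$. If $n'>\max J_i$, then $s$ agrees with $u$ on $J_i$. Take $n\in J_i$ with $x_n=10$, $x_{i,n}=01$. Then $s_n=u_n=1$ and $t_n=v_{i,n}=1$, and $n\ge l_i\ge k$. $\square$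

## 9. What $A^k_y$ and $N^k_y$ look like near a point

We will make the sets belonging to $y$ into neighborhoods. For them to form a neighborhood base, the sets of any other index $y'$ must look simple near $p_1(y)$. This is what we show now.

**(P4)** $p_1$ and $p_2$ are injective on $N^0_y$.

*Proof.* Induction: $p_1(y)=u\notin\bigcup_iQ_i$, the $Q_i$ are disjoint, $p_1(N^{k_i}_{y_i})\subset Q_i$, and $p_1$ is injective on $N^{k_i}_{y_i}\subset N^0_{y_i}$. Symmetrically for $p_2$. $\square$

**(P5)** Let $y\in Y$, $k\in\omega$, $s\in2^\omega$.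

(α) If $s\notin p_1(N^0_y)$, there is $l$ with $[s|l]\cap p_1(N^0_y)=\emptyset$ and either $[s|l]\subset A^k_y$ or $[s|l]\cap A^k_y=\emptyset$.

(β) If $s=p_1(y^*)$ with $y^*\in N^0_y$, then: if $y^*\in N^k_y$, there are $l,j$ with
$$A^k_y\cap[s|l]=A^j_{y^*}\cap[s|l],\qquad N^k_y\cap p_1^{-1}[s|l]=N^j_{y^*}\cap p_1^{-1}[s|l];$$
if $y^*\notin N^k_y$, there is $l$ with $A^k_y\cap[s|l]=\emptyset=N^k_y\cap p_1^{-1}[s|l]$.

The same holds for $B,p_2$.

*Proof.* Induction. In each statement $l$ may be increased. We go through the positions of $s$ relative to $u$ and the boxes.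

**Position $s=u$.** By (P4), $y^*=y\in N^k_y$. Take $j=k$, $l=0$.

From now on $s\ne u$, $d=\Delta(u,s)$. Then $[s|(d+1)]=\{s':\Delta(u,s')=d\}$. It does not contain $u$, and it meets $Q_i$ only if $d_i=d$, which happens for at most one $i$. Recall $p_1(N^0_y)\subset\{u\}\cup\bigcup_iQ_i$.

**Position $d\in L^0_M$.** As $d_i\in L^1_M$ for all $i$, no $Q_i$ is met. So $[s|(d+1)]\cap p_1(N^0_y)=\emptyset$, and $[s|(d+1)]\cap A^k_y=[s|(d+1)]\cap A^k_{x,M}$. Membership in $A^k_{x,M}$ depends only on $\Delta(u,\cdot)$, so this is $[s|(d+1)]$ or $\emptyset$. So (α) holds.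

**Position $d\notin L^0_M$, and $s$ in no $Q_i$.** Here $[s|(d+1)]\cap A^0_{x,M}=\emptyset$. At most one $Q_i$ meets $[s|(d+1)]$; it is clopen and does not contain $s$. So some $[s|l]$ misses $u$, $A^0_{x,M}$ and all $Q_i$, hence misses $A^k_y$ and $p_1(N^0_y)$. So (α) holds.

**Position $s\in Q_i=[s|k_i]$.** (Then $d=d_i\in L^1_M$, so this is the only remaining position.) By (4), $N^0_y\cap p_1^{-1}(Q_i)=N^{k_i}_{y_i}$; and inside $Q_i$, respectively $p_1^{-1}(Q_i)$, the sets $A^k_y,N^k_y$ are $A^{k_i}_{y_i},N^{k_i}_{y_i}$ if $i\ge k$ and are empty if $i<k$. Apply the induction hypothesis to $y_i,k_i,s$, with $l\ge k_i$, so $[s|l]\subset Q_i$. There are three possibilities.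

* $s\notin p_1(N^0_{y_i})$. Then $[s|l]$ misses $p_1(N^0_{y_i})\supset p_1(N^{k_i}_{y_i})$, hence misses $p_1(N^0_y)$. It is contained in or disjoint from $A^{k_i}_{y_i}$, hence contained in or disjoint from $A^k_y$. So (α) holds.
* $s=p_1(y^*)$ with $y^*\in N^{k_i}_{y_i}$. Then $y^*\in N^0_y$, and $y^*\in N^k_y$ if and only if $i\ge k$. If $i\ge k$, the first case of (β) for $y_i,k_i$ gives the first case for $y,k$. If $i<k$, the second case holds with $l=k_i$.
* $s=p_1(y^*)$ with $y^*\in N^0_{y_i}\setminus N^{k_i}_{y_i}$. By the second case of (β) for $y_i,k_i$, $[s|l]\subset Q_i$ misses $A^{k_i}_{y_i}$ and $p_1(N^{k_i}_{y_i})$, hence $A^k_y$ and $p_1(N^0_y)$. In particular $s\notin p_1(N^0_y)$, and (α) holds. $\square$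

## 10. The Stone spaces $X_1,X_2$

**Recall (Stone space).** Let $\mathfrak A$ be an algebra of subsets of a set $T$. Its Stone space is the set of ultrafilters on $\mathfrak A$, with the sets $\widetilde G=\{z:G\in z\}$, $G\in\mathfrak A$, as a base. It is compact Hausdorff, the $\widetilde G$ are its clopen sets, and $G\mapsto\widetilde G$ respects Boolean operations. Each $w\in T$ gives the principal ultrafilter $\{G\in\mathfrak A:w\in G\}$. For the clopen algebra of $T=2^\omega$ one gets $2^\omega$ back. For the finite and cofinite subsets of $T=\omega$ one gets $\omega$ with one point added at infinity.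

**Step 1: the algebras.** We add to $2^\omega$ the indices $y$ as new points, and let the sets belonging to $y$ become clopen. Let $T_1=2^\omega\sqcup Y$, and let $e_1:T_1\to2^\omega$ be $e_1(s)=s$ for $s\in2^\omega$ and $e_1(y)=p_1(y)$ for $y\in Y$. Put
$$\hat A^k_y=e_1^{-1}(A^k_y)\cup N^k_y\subset T_1 .$$
Let $\mathfrak A_1$ be the algebra of subsets of $T_1$ generated by all $e_1^{-1}[\sigma]$ and all $\hat A^k_y$. Define $T_2,e_2,\hat B^k_y,\mathfrak A_2$ analogously with $p_2$ and $B$. Note that $y\in\hat A^k_y$ and $\hat A^{k+1}_y\subset\hat A^k_y\subset e_1^{-1}[u|k]$ by (P1). By (P2), every $w\in\hat A^k_y\setminus\{y\}$ satisfies $e_1(w)\ne u$ and $k\le\Delta(u,e_1(w))\in L_M$, where $y=(x,M)$, $x=(u,v)$.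

**Step 2: small sets of $y$ decide every set of the algebra.** This gives the neighborhood bases.

**(P6)** For $y\in Y$ and $G\in\mathfrak A_1$ there is $k$ with $\hat A^k_y\subset G$ or $\hat A^k_y\cap G=\emptyset$. The same holds for $\mathfrak A_2$, $\hat B$.

*Proof.* Since $\hat A^k_y$ decreases in $k$, the sets $G$ with this property form an algebra, so it suffices to treat generators. For $G=e_1^{-1}[\sigma]$ take $k=|\sigma|$, since $\hat A^k_y\subset e_1^{-1}[u|k]$. Let $G=\hat A^{k'}_{y'}$, $y=(x,M)$, $u=p_1(y)$, and apply (P5) to $y',k'$ and $s=u$.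

If $u\notin p_1(N^0_{y'})$, (α) gives $l$ such that $e_1^{-1}[u|l]$ contains no point of $N^{k'}_{y'}$ and is contained in $e_1^{-1}(A^{k'}_{y'})$ or disjoint from it. So $e_1^{-1}[u|l]\subset G$ or $e_1^{-1}[u|l]\cap G=\emptyset$. Take $k=l$.

Let $u=p_1(y^*)$ with $y^*\in N^0_{y'}$. In the second case of (β), $e_1^{-1}[u|l]\cap G=\emptyset$; take $k=l$. In the first case, $G\cap e_1^{-1}[u|l]=\hat A^j_{y^*}\cap e_1^{-1}[u|l]$. If $y^*=y$, take $k=\max(l,j)$: then $\hat A^k_y\subset\hat A^j_y\cap e_1^{-1}[u|l]\subset G$. Let $y^*\ne y$. Since $(u,v)\mapsto u$ is injective on $\Gamma$, $y^*=(x,M^*)$ with $M^*\ne M$. Let $k\ge l$ and $w\in\hat A^k_y\cap\hat A^j_{y^*}$. Elements of $\hat A^k_y\setminus\{y\}$ and of $\hat A^j_{y^*}\setminus\{y^*\}$ have $e_1$-value $\ne u$, while $e_1(y)=e_1(y^*)=u$ and $y\ne y^*$; so $w\ne y,y^*$. Hence $k\le\Delta(u,e_1(w))\in L_M\cap L_{M^*}$. This set is finite, so for large $k$ there is no such $w$, that is, $\hat A^k_y\cap\hat A^j_{y^*}=\emptyset$. As $\hat A^k_y\subset e_1^{-1}[u|l]$, then $\hat A^k_y\cap G=\emptyset$. $\square$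

**Step 3: spaces, measures, points.** Let $X_1$ be the Stone space of $\mathfrak A_1$. Let $f_1:X_1\to2^\omega$ be the continuous map with $f_1^{-1}[\sigma]=\widetilde{e_1^{-1}[\sigma]}$ (for each length, an ultrafilter contains exactly one $e_1^{-1}[\sigma]$). For $G\in\mathfrak A_1$ the set $G\cap2^\omega$ is Borel, since $e_1^{-1}[\sigma]\cap2^\omega=[\sigma]$ and $\hat A^k_y\cap2^\omega=A^k_y$. Let $\mu_1$ be the Radon probability on $X_1$ with
$$\mu_1(\widetilde G)=\lambda(G\cap2^\omega),\qquad G\in\mathfrak A_1 .$$
It exists: the right side is a finitely additive nonnegative set function on the clopen algebra, so it defines a positive functional on the uniformly dense space of simple continuous functions, and the Riesz theorem applies. Since both sides agree on cylinders, $\mu_1\circ f_1^{-1}=\lambda$. Let $z^1_y\in X_1$ be the principal ultrafilter at $y\in Y$, so $z^1_y\in\widetilde G\iff y\in G$. Define $X_2,f_2,\mu_2,z^2_y$ similarly, and put $z_y=(z^1_y,z^2_y)$ and $f=f_1\times f_2$.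

**Step 4: neighborhoods and convergence.** If $z^1_y\in\widetilde G$, then $y\in G$, and since $y\in\hat A^k_y$ for all $k$, (P6) gives $\hat A^k_y\subset G$ for some $k$. So
$$(\widetilde{\hat A^k_y})_k\text{ is a neighborhood base at }z^1_y,\qquad(\widetilde{\hat B^k_y})_k\text{ is one at }z^2_y. \tag{5}$$
If $\mathcal J=\omega$ for $y$, then $y_i\in N^{k_i}_{y_i}\subset N^k_y\subset\hat A^k_y$ for $i\ge k$, and likewise $y_i\in\hat B^k_y$. Hence
$$z_{y_i}\to z_y\qquad(i\to\infty). \tag{6}$$

**Step 5: up to measure $0$, open sets of $X_1$ come from $2^\omega$.** This is needed to compute $\nu$ on rectangles.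

**Lemma 8.** (a) $\mu_1\big(\widetilde G\,\triangle\,f_1^{-1}(G\cap2^\omega)\big)=0$ for $G\in\mathfrak A_1$.
(b) If $K=\bigcup_j\widetilde G_j$ with $G_j\in\mathfrak A_1$ (every open $K\subset X_1$ has this form), there is a countable set $J_0$ of indices such that $E:=\bigcup_{j\in J_0}(G_j\cap2^\omega)$ satisfies $\mu_1(K\,\triangle\,f_1^{-1}(E))=0$ and $\lambda((G_j\cap2^\omega)\setminus E)=0$ for all $j$. The same holds for $X_2$.

*Proof.* (a) The sets $G$ with this property form an algebra, and for $e_1^{-1}[\sigma]$ the two sets are equal. For $G=\hat A^k_y$ write $A^k_y=\bigcup_r[\sigma_r]$ as a countable union. As $e_1^{-1}[\sigma_r]\subset\hat A^k_y$, we get $f_1^{-1}(A^k_y)=\bigcup_r\widetilde{e_1^{-1}[\sigma_r]}\subset\widetilde G$, and both sets have $\mu_1$-measure $\lambda(A^k_y)$.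

(b) Choose compact $K_r\subset K$ with $\mu_1(K\setminus K_r)\to0$. Each $K_r$ is covered by finitely many $\widetilde G_j$, so there is a countable $J_0$ with $\mu_1(K\setminus\bigcup_{J_0}\widetilde G_j)=0$. By (a), $\bigcup_{J_0}\widetilde G_j=f_1^{-1}(E)$ up to a $\mu_1$-null set, which gives the first assertion. For every $j$, using (a) again,
$$\lambda((G_j\cap2^\omega)\setminus E)=\mu_1\big(f_1^{-1}(G_j\cap2^\omega)\setminus f_1^{-1}(E)\big)=\mu_1\Big(\widetilde G_j\setminus\bigcup_{J_0}\widetilde G_{j'}\Big)\le\mu_1\Big(K\setminus\bigcup_{J_0}\widetilde G_{j'}\Big)=0.\ \square$$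

## 11. A measure on the index set $Y$

We need a probability on $Y$ that looks like $m$ on $\Gamma_M$ for every $M$ containing enough information.

**Definition ($\mathcal S$ and $\mathbf n$).** $\mathcal S$ is the family of all $S\subset Y$ for which there are a Borel $H\subset2^\omega\times2^\omega$ and a countable $a\subset HC$ such that
$$\{x\in\Gamma_M:(x,M)\in S\}\ \triangle\ (H\cap\Gamma_M)\ \text{ is $m$-null for all }M\in HC\text{ with }M\supset a .$$
We say that $S$ corresponds to $(H,a)$, and put $\mathbf n(S)=m(H)$.

**Example.** For $c\in2^\omega$ and Borel $H$, the set $\{(x,M)\in Y:x\in H,\ c\in M\}$ corresponds to $(H,\{c\})$. A single sheet $\{(x,M_0):x\in\Gamma_{M_0}\}$ corresponds to $(\emptyset,\{c\})$ for any $c\in2^\omega\setminus M_0$, which exists because $M_0$ is countable. So every sheet has $\mathbf n$-measure $0$, as bounded sets do in the example on $[0,\omega_1]$.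

**Lemma 9.** $\mathbf n$ is well defined, $\mathcal S$ is a $\sigma$-algebra of subsets of $Y$, and $\mathbf n$ is a countably additive probability on $\mathcal S$.

*Proof.* *Well defined.* Let $S$ correspond to $(H,a)$ and to $(H',a')$. Take $M=a\cup a'$, a countable subset of $HC$, hence an element of $HC$. Then $(H\triangle H')\cap\Gamma_M$ is contained in a Borel $m$-null set $Z$, so the Borel set $(H\triangle H')\setminus Z$ does not meet $\Gamma_M$. By (2), $m(H\triangle H')=0$.

*$\sigma$-algebra.* $Y$ corresponds to $(2^\omega\times2^\omega,\emptyset)$. If $S$ corresponds to $(H,a)$, then $Y\setminus S$ corresponds to $(H^c,a)$. If $S_r$ corresponds to $(H_r,a_r)$, then $\bigcup_rS_r$ corresponds to $(\bigcup_rH_r,\bigcup_ra_r)$, because countable unions of $m$-null sets are $m$-null; likewise for intersections.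

*Probability.* $\mathbf n(Y)=1$. If the $S_r$ are disjoint and $r\ne r'$, then $S_r\cap S_{r'}=\emptyset$ corresponds both to $H_r\cap H_{r'}$ and to $\emptyset$, so $m(H_r\cap H_{r'})=0$. Hence $\mathbf n(\bigcup S_r)=m(\bigcup H_r)=\sum m(H_r)=\sum\mathbf n(S_r)$. $\square$

## 12. Every Borel set pulls back into $\mathcal S$

This section shows that $\{y:z_y\in O\}\in\mathcal S$ for every Borel $O\subset X_1\times X_2$, so that $\nu$ can be defined. It is here that the limits (6) are used.

The sets $O$ with this property form a $\sigma$-algebra, so it suffices to take $O$ open. Let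
$$R=\{y\in Y:z_y\notin O\},\qquad R^N=\{y\in R:p(y)\in\Omega^N\},\qquad F^N=\overline{p(R^N)}\subset\Omega^N .$$
For each $N$ with $R^N\ne\emptyset$ choose a countable nonempty $R^N_0\subset R^N$ with $p(R^N_0)$ dense in $p(R^N)$. It is a countable subset of $HC$, so $R^N_0\in HC$. Let $a$ be the (countable) set of these $R^N_0$. Let $M\in HC$, $M\supset a$, $x\in\Gamma_M\cap\Omega^N$, $y=(x,M)$. We show
$$y\in R\iff x\in F^N .$$
If $y\in R$, then $y\in R^N$, so $x\in F^N$. Conversely, let $x\in F^N$. Then $R^N\ne\emptyset$ and $R^N_0\in a\subset M$, hence $R^N_0\in\mathcal D_M$. Moreover $p(R^N_0)\subset\Omega^N$ and $x\in F^N=\overline{p(R^N_0)}$, so $R^N_0\in\mathcal D_y$. This set occurs infinitely often in the list for $y$, therefore $y_i\in R^N_0\subset R$ for infinitely many $i$. As $z_{y_i}\to z_y$ by (6) and the complement of $O$ is closed, $z_y\notin O$, that is, $y\in R$.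

Since $\Gamma_M\subset\Omega^*$ and the $\Omega^N$ are disjoint, $R$ corresponds to $\big(\bigcup_NF^N,a\big)$. So $R\in\mathcal S$ and $\{y:z_y\in O\}=Y\setminus R\in\mathcal S$. Hence
$$\nu(O):=\mathbf n(\{y:z_y\in O\}),\qquad O\in\mathcal B(X_1\times X_2),$$
is a Borel probability measure on $X_1\times X_2$.

## 13. $\nu$ extends $\mu_1\otimes\mu_2$

We compute $\nu$ on open rectangles. Let $K=\bigcup_j\widetilde G_j\subset X_1$ be open, take $J_0$ and the Borel set $E$ from Lemma 8(b), and let $c\in2^\omega$ with $E_c=2^\omega\setminus E$.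

**Claim 10.** If $c\in M\in HC$, then for all $x=(u,v)\in\Gamma_M$ outside an $m$-null set: $z^1_{(x,M)}\in K\iff u\in E$.

*Proof.* ($\Rightarrow$) This direction uses demand (ii). Let $y=(x,M)$ and $z^1_y\in K$, so $y\in G_j$ for some $j$. By (P6), and as $y\in\hat A^k_y$ for all $k$, $\hat A^k_y\subset G_j$ for some $k$. So $A^k_y\subset G_j\cap2^\omega$ and $\lambda(A^k_y\setminus E)\le\lambda((G_j\cap2^\omega)\setminus E)=0$. If $u\notin E$, that is, $u\in E_c$, then (ii) gives $\lambda(E_c\cap A^k_{x,M})>0$, which contradicts $A^k_{x,M}\subset A^k_y$. So $u\in E$.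

($\Leftarrow$) Here we show that $y$ behaves like the point $u$, apart from countably many $u$. Each $G\in\mathfrak A_1$ is a Boolean combination of finitely many generators. Fix one such expression, and let $P_G$ be the union of the countable sets $p_1(N^0_{y'})$ over the generators $\hat A^{k'}_{y'}$ used in it. Let $y=(x,M)$ with $u=p_1(y)\notin P_G$. Then $y\in G$ if and only if the point $u\in2^\omega\subset T_1$ belongs to $G$. This is clear for generators $e_1^{-1}[\sigma]$. For a generator $\hat A^{k'}_{y'}$ used, $y\notin N^{k'}_{y'}$, so $y\in\hat A^{k'}_{y'}\iff u\in A^{k'}_{y'}\iff$ the point $u$ is in $\hat A^{k'}_{y'}$. The equivalence passes to Boolean combinations. Now let $u\in E$ lie outside the countable set $\bigcup_{j\in J_0}P_{G_j}$. Then $u\in G_j$ for some $j\in J_0$, so $y\in G_j$ and $z^1_y\in\widetilde G_j\subset K$. Since $\lambda$ is nonatomic, only an $m$-null set of $x$ is excluded. $\square$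

The analogous claim holds for $X_2$. So for open $K_i\subset X_i$ with associated $E_i,c_i$, the set $\{y:z_y\in K_1\times K_2\}$ corresponds to $(E_1\times E_2,\{c_1,c_2\})$, and
$$\nu(K_1\times K_2)=m(E_1\times E_2)=\lambda(E_1)\lambda(E_2)=\mu_1(K_1)\mu_2(K_2),$$
using Lemma 8(b) and $\mu_i\circ f_i^{-1}=\lambda$. Open rectangles form a $\pi$-system containing $X_1\times X_2$ and generating $\mathcal B(X_1)\otimes\mathcal B(X_2)$. Hence $\nu=\mu_1\otimes\mu_2$ on $\mathcal B(X_1)\otimes\mathcal B(X_2)$.

## 14. The open sets $W_k$: end of the proof of Theorem 3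

We now exhibit open sets that are large for $\nu$ and small for $\mu$. Let
$$W_k=\bigcup_{y\in Y}\widetilde{\hat A^k_y}\times\widetilde{\hat B^k_y}.$$
These sets are open and decrease in $k$. Since $z_y\in W_k$ for all $y\in Y$, $\nu(W_k)=\mathbf n(Y)=1$.

By Lemma 8(a), each rectangle $\widetilde{\hat A^k_y}\times\widetilde{\hat B^k_y}$ equals $f_1^{-1}(A^k_y)\times f_2^{-1}(B^k_y)=f^{-1}(A^k_y\times B^k_y)$ up to a $\mu_1\otimes\mu_2$-null set, and by (P3) the latter is contained in $f^{-1}(V_k)$. Since $V_k$ is a countable union of clopen rectangles, $f^{-1}(V_k)\in\mathcal B(X_1)\otimes\mathcal B(X_2)$. Its $\mu_1\otimes\mu_2$-measure is $m(V_k)$, because $(\mu_1\otimes\mu_2)\circ f^{-1}=\lambda\otimes\lambda=m$. Therefore every finite union $Q$ of these rectangles satisfies $(\mu_1\otimes\mu_2)(Q)\le m(V_k)$. The finite unions form an increasing net of open sets with union $W_k$, so by $\tau$-additivity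
$$\mu(W_k)\le m(V_k)\to0 .$$
If $C\subset W_k$ is compact, Proposition 2(b) gives $\nu(C)\le\mu(W_k)\le m(V_k)$. Choose $k$ with $m(V_k)<\frac12$. Then $\nu(W_k\setminus C)>\frac12$ for every compact $C\subset W_k$, so $\nu$ is not Radon. This proves Theorem 3. $\blacksquare$

## 15. Singularity, a segment of extensions, and equal factors

**Corollary 11 (singularity).** With $S=\bigcap_kW_k$ we have $\nu(S)=1$ and $\mu(S)=0$, and every compact subset of $S$ is $\nu$-null.

*Proof.* The first two equalities follow from $\nu(W_k)=1$ and $\mu(W_k)\to0$. If $C\subset S$ is compact, then $C\subset W_k$, so $\nu(C)\le\mu(W_k)$ for every $k$, and hence $\nu(C)=0$. $\square$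

**Corollary 12 (many extensions).** The measures $(1-\theta)\mu+\theta\nu$, $0\le\theta\le1$, are pairwise distinct Borel extensions of $\mu_1\otimes\mu_2$, and only the one with $\theta=0$ is Radon.

*Proof.* They are extensions, and on $S$ they take the values $\theta$, so they are distinct. A Radon extension is $\tau$-additive, hence equals $\mu$ by uniqueness, which forces $\theta=0$. $\square$

**Corollary 13 (equal factors).** One may take both factors equal: with $X=X_1\sqcup X_2$ and $\rho=\frac12(\mu_1+\mu_2)$, the product $\rho\otimes\rho$ has a Borel extension that is not Radon.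

*Proof.* Let $\mu'$ be the $\tau$-additive extension of $\rho\otimes\rho$. On the clopen block $X_1\times X_2\subset X\times X$ it is a $\tau$-additive extension of $\frac14\mu_1\otimes\mu_2$, so it equals $\frac14\mu$ there by uniqueness. Put
$$\nu'(B)=\mu'\big(B\setminus(X_1\times X_2)\big)+\tfrac14\,\nu\big(B\cap(X_1\times X_2)\big).$$
If $B\in\mathcal B(X)\otimes\mathcal B(X)$, then $B\cap(X_1\times X_2)\in\mathcal B(X_1)\otimes\mathcal B(X_2)$, where $\nu$ and $\mu$ agree, so $\nu'(B)=\mu'(B)=(\rho\otimes\rho)(B)$. If $\nu'$ were Radon, so would be its restriction $\frac14\nu$ to the block, contradicting Theorem 3. $\square$
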